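# Lattice tetrahedra with $k$ interior lattice points have normalized volume at most $36(k+1)$

## 1. A single interior lattice point forces normalized volume at most 72

A **lattice tetrahedron** is a tetrahedron $\Delta\subset\mathbb R^3$ (a full-dimensional 3-simplex) with all vertices in $\mathbb Z^3$. Its **normalized volume** is $N=6\operatorname{vol}(\Delta)$. If the vertices are $v_0,\dots,v_3$, then $N=|\det(v_1-v_0,v_2-v_0,v_3-v_0)|$, a positive integer. It is also the index in $\mathbb Z^3$ of the sublattice spanned by the edge vectors. An **interior lattice point** is a point of $\mathbb Z^3$ in the interior of $\Delta$.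

Suppose we know that $\Delta$ has exactly $k$ interior lattice points. How large can $N$ be? If $k=0$ there is no bound. The tetrahedron with vertices $(0,0,0),(1,0,0),(0,1,0),(1,1,h)$ has $N=h$, and it has no interior lattice point, because its interior projects into the open unit square. For $k>0$, the document "Abstract. Lattice polytopes arise naturally in many different branches of pure and applied mathematics such as number theory, commutative algebra, combinatorics" (https://www.mfo.de/document/1738c/OWR_2017_44.pdf) is the source of the following statement, under the name *Hensley's conjecture for 3-dimensional simplices*: $N\le 36(k+1)$. We shall prove it. We begin with $k=1$, where the claim is $N\le72$.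

Here are two examples with $k=1$. The tetrahedron with vertices $0,(4,0,0),(0,4,0),(0,0,4)$ has $N=64$, and its interior lattice points are the positive integral points with $y_1+y_2+y_3<4$, so only $(1,1,1)$. The tetrahedron with vertices $0,(2,0,0),(0,3,0),(0,0,12)$ has $N=72$. A positive integral point with $\frac{y_1}2+\frac{y_2}3+\frac{y_3}{12}<1$ has $y_1=1$, then $y_2=1$, then $y_3<2$, so again only $(1,1,1)$ is interior. The value $72$ is attained.

**Barycentric coordinates.** Let $\beta:\mathbb R^3\to\{y\in\mathbb R^4:\sum y_t=1\}$ be the affine bijection giving barycentric coordinates with respect to $v_0,\dots,v_3$. It sends $v_t$ to the unit vector $e_t$ of $\mathbb R^4$ (indices $0,1,2,3$). Put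
$$P=\beta(\mathbb Z^3)\cap\mathbb R^4_{>0},\qquad L=\beta(\mathbb Z^3)-\beta(\mathbb Z^3).$$
So $P$ is the set of interior lattice points, $|P|=k$, and $L$ is a lattice in the hyperplane $\sum d_t=0$. For every $x\in P$ we have $\beta(\mathbb Z^3)=x+L$. We use two facts.

**Fact 1.** *Let $\pi_s$ delete coordinate $s$. Then $\pi_s$ is injective on $L$, and $\pi_s(L)$ is a lattice in $\mathbb R^3$ of determinant $1/N$.* Injectivity holds because $d_s=-\sum_{t\ne s}d_t$. The linear part of $\beta$ sends $v_t-v_s$ to $e_t-e_s$, which $\pi_s$ sends to a unit vector of $\mathbb R^3$. Hence $\pi_s(L)\supset\mathbb Z^3$ with index $N$.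

**Fact 2.** *If $x\in P$, $m\in\mathbb Z$, $u\in\mathbb Z^4$ and $\sum u_t=m-1$, then $mx-u\in\beta(\mathbb Z^3)$. So $mx-u\in P$ as soon as all its coordinates are positive.* Indeed, if $x=\beta(X)$, then $mx-u=mx-\sum u_te_t$ is $\beta$ of the lattice point $mX-\sum u_tv_t$, since the coefficients $m,-u_0,\dots,-u_3$ have sum $1$.

We shall only use $2x-e_i$, $3x-e_i-e_j$ and $4x-2e_i-e_j$. In the first example above, with $v_0=0$, $L$ consists of the vectors of $(\frac14\mathbb Z)^4$ with sum zero, $\pi_0(L)=(\frac14\mathbb Z)^3$ has determinant $\frac1{64}$, and $P=\{(\frac14,\frac14,\frac14,\frac14)\}$.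

Throughout, $(i,j,r,s)$ denotes a permutation of $(0,1,2,3)$. The first tool is a pigeonhole argument for boxes.

**Lemma 1.** *Let $M\subset\mathbb R^d$ be a lattice of determinant $1/N$, let $\rho_1,\dots,\rho_d>0$, and put $n=\lceil N\rho_1\cdots\rho_d\rceil$. Then at least $2n-1$ points $w\in M$ satisfy $|w_t|<\rho_t$ for all $t$.*

**Proof.** Let $B=\prod[0,\rho_t)$ and let $F$ be a fundamental cell of $M$. Then
$$\int_F|M\cap(t+B)|\,dt=\sum_{w\in M}\operatorname{vol}\{t\in F: w-t\in B\}=\sum_{w\in M}\operatorname{vol}\big((w-F)\cap B\big)=\operatorname{vol}(B),$$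
because the sets $w-F$ tile $\mathbb R^d$. As $F$ has volume $1/N$, the average number of points of $M$ in a translate of $B$ is $N\rho_1\cdots\rho_d$. So some translate contains $n$ points $w_1<\dots<w_n$, listed in lexicographic order. The vectors $0$ and $\pm(w_t-w_1)$, $2\le t\le n$, are $2n-1$ distinct elements of $M$. Their coordinates satisfy the strict inequalities because the box is half-open. $\square$

The second tool is about three numbers.

**Lemma 2.** *If $t_1,t_2,t_3\in[\frac16,\frac12]$ and $t_1+t_2+t_3=1$, then $t_1t_2t_3\ge\frac1{36}$, with equality only for the permutations of $(\frac12,\frac13,\frac16)$.*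

**Proof.** The function $\log(t_1t_2t_3)$ is strictly concave, so on this convex polygon it attains its minimum only at vertices. At a vertex two of the bounds are attained. Two entries $\frac12$ leave $0$, two entries $\frac16$ leave $\frac23$, and neither is allowed. Entries $\frac12$ and $\frac16$ leave $\frac13$. So the vertices are the permutations of $(\frac12,\frac13,\frac16)$, where the product is $\frac1{36}$. $\square$

**Proposition.** *If $k=1$, then $N\le72$.*

**Proof.** Let $P=\{x\}$.

**Box count.** Let $D_s=\{d\in L:|d_i|<x_i,\ |d_j|<x_j,\ |d_r|<x_r\}$. If $0\ne d\in D_s$, choose the sign so that $d_s\ge0$. Then $x+d$ has positive coordinates, so it is a second point of $P$, which is impossible. Hence $D_s=\{0\}$. Lemma 1, applied to $\pi_s(L)$, gives $2\lceil Nx_ix_jx_r\rceil-1\le1$, i.e. $Nx_ix_jx_r\le1$. Exchanging $r$ and $s$ and adding,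
$$N\,x_ix_j(x_r+x_s)\le2.\tag{1}$$

**Position of $x$.** If $x_i>\frac12$, then $2x-e_i$ has positive coordinates and differs from $x$, since its other coordinates are doubled. By Fact 2 it is a second point of $P$, which is impossible. So all coordinates are at most $\frac12$. Order them as $a\ge b\ge p\ge q$, at positions $0,1,2,3$, and put $c=p+q$. If $c<\frac16$, then $a+b>\frac56$ with $a,b\le\frac12$, so $a,b>\frac13$, and $3x-e_0-e_1$ is a second point of $P$, which is impossible. So $c\ge\frac16$.

**Conclusion.** We have $\frac16\le b\le a\le\frac12$, because $b\ge\frac{1-a}3\ge\frac16$, and $\frac16\le c\le\frac12$, because $c\le a+b$. Lemma 2 gives $abc\ge\frac1{36}$, and (1) gives $N\le72$. $\square$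

## 2. What changes for $k\ge2$, and the statements

Both halves of this proof used that there is no second interior point.

**The box count doubles.** For general $k$, pick one vector with $d_s\ge0$ from each pair $\pm d$ in $D_s$, and also $d=0$. This gives $\lceil Nx_ix_jx_r\rceil$ points of $P$, so $Nx_ix_jx_r\le k$. Adding the version for $s$ gives $Nx_ix_j(x_r+x_s)\le2k$. This leads to $72k$, not to $36(k+1)$. The two agree only for $k=1$. The defect is that the two families of points may overlap, and the points in the overlap should be counted once.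

**Moving the point can go round in a circle.** If $x_i>\frac12$, the point $2x-e_i$ is again in $P$, and one may hope that repeated doubling ends at a point with all coordinates $\le\frac12$. It need not. Take the vertices $(1,0,0),(0,1,0),(0,0,1),(-8,-4,-2)$. The origin has barycentric coordinates $x=\frac1{15}(8,4,2,1)$, and $N=15$: the tetrahedron spanned by the first three vertices and the origin has normalized volume $1$, and it is the fraction $x_3=\frac1{15}$ of $\Delta$. Since $x$ has order $15$ modulo $\mathbb Z^4$, the points of $\beta(\mathbb Z^3)$ are the $y$ with $\sum y_t=1$ and $y\equiv tx\pmod{\mathbb Z^4}$ for some $t$. If such a $y$ is positive, then $t\not\equiv0$, since positive integers cannot sum to $1$ here, and $y$ consists of the residues of $8t,4t,2t,t$ modulo $15$, divided by $15$, with residue sum $15$. Doubling $t$ permutes the residues cyclically. The classes $\{1,2,4,8\}$, $\{3,6,12,9\}$, $\{5,10\}$, $\{7,14,13,11\}$ have residue sums $15,30,30,45$. So $k=4$, and $P$ consists of the four cyclic shifts of $\frac1{15}(8,4,2,1)$.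 Every one has a coordinate $\frac8{15}>\frac12$, and doubling permutes them in a cycle.

Here are the results. Write
$$T_k=\operatorname{conv}\{(0,0,0),(2,0,0),(0,3,0),(0,0,6(k+1))\}.$$
Two lattice tetrahedra are **unimodularly equivalent** if an affine map of $\mathbb R^3$ that maps $\mathbb Z^3$ onto itself takes one to the other. For instance, translations by integer vectors and linear maps in $GL_3(\mathbb Z)$ give equivalent tetrahedra. The normalized volume of a $d$-simplex is $d!$ times its volume.

**Theorem 1.** *A lattice tetrahedron with exactly $k\ge1$ interior lattice points has normalized volume $N\le36(k+1)$.*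

**Theorem 2.** *The bound is attained for every $k\ge1$ by $T_k$. For $k\ge2$, equality holds if and only if $\Delta$ is unimodularly equivalent to $T_k$.*

**Theorem 3.** *Let $d\ge2$. If a lattice $d$-simplex of normalized volume $N$ has exactly $k$ interior lattice points, and one of them has barycentric coordinates $x_0,\dots,x_d$, then for all $r\ne s$*
$$N\,(x_r+x_s)\prod_{i\ne r,s}x_i\le k+1.$$

That $T_k$ attains the bound is quick: its normalized volume is $2\cdot3\cdot6(k+1)=36(k+1)$. A positive integral point with $\frac{y_1}2+\frac{y_2}3+\frac{y_3}{6(k+1)}<1$ has $y_1=1$, then $\frac{y_2}3<\frac12$ so $y_2=1$, then $\frac{y_3}{6(k+1)}<\frac16$, i.e. $y_3<k+1$. So there are exactly $k$ interior lattice points.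

The hypothesis $k\ge2$ in the second half of Theorem 2 is needed. The tetrahedron with vertices $0,(2,0,0),(0,6,0),(0,0,6)$ has normalized volume $72$. An interior lattice point has $y_1=1$ and $y_2+y_3<3$, so it is $(1,1,1)$, with barycentric coordinates $\frac12,\frac16,\frac16,\frac16$. The interior point of $T_1$ has coordinates $\frac12,\frac13,\frac1{12},\frac1{12}$. Unimodular equivalence preserves these numbers up to order, so the two are not equivalent.

## 3. Counting the union of two boxes, in any dimension

This section repairs the box count. We work in dimension $d\ge2$, with $\beta,P,L$ defined as before using $d+1$ barycentric coordinates. Fact 1 holds with the same proof: the edge vectors span a sublattice of index $N$, so $\pi_s(L)\supset\mathbb Z^d$ with index $N$ and $\pi_s(L)$ has determinant $1/N$.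

**Lemma 3.** *Let $x\in P$ and $r\ne s$. Put $D_s=\{d\in L:|d_t|<x_t\text{ for }t\ne s\}$ and $D_r=\{d\in L:|d_t|<x_t\text{ for }t\ne r\}$. The number of $z\in P$ with $z_r<2x_r$ or $z_s<2x_s$ is at least*
$$\tfrac12(|D_r|+|D_s|)\ \ge\ \Big\lceil N\prod_{t\ne s}x_t\Big\rceil+\Big\lceil N\prod_{t\ne r}x_t\Big\rceil-1\ \ge\ N(x_r+x_s)\prod_{t\ne r,s}x_t-1 .$$

**Proof.** If $d\in D_r\cap D_s$, then $|d_t|<x_t$ for all $t$, so $x+d\in P$. We keep all these points, both signs included.

If $d\in D_s\setminus D_r$, the only condition that can fail is the one on coordinate $s$, so $|d_s|\ge x_s>0$. For the one of $\pm d$ with positive $s$-coordinate, $x\pm d$ has positive coordinates and lies in $P$. So at least half of the symmetric set $D_s\setminus D_r$ gives points of $P$. The same holds for $D_r\setminus D_s$.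

The sets $D_r\cap D_s$, $D_s\setminus D_r$, $D_r\setminus D_s$ are disjoint, so all these points $x+d$ are distinct. For $d\in D_s$ we have $z_r=x_r+d_r<2x_r$. For $d\in D_r$ we have $z_s<2x_s$. Their number is at least
$$|D_r\cap D_s|+\tfrac12|D_s\setminus D_r|+\tfrac12|D_r\setminus D_s|=\tfrac12(|D_r|+|D_s|).$$
Lemma 1, applied to $\pi_s(L)$ and $\pi_r(L)$, gives $|D_s|\ge2\lceil N\prod_{t\ne s}x_t\rceil-1$ and the same for $r$. The last inequality drops the ceilings. $\square$

**Proof of Theorem 3.** By Lemma 3, $k\ge N(x_r+x_s)\prod_{t\ne r,s}x_t-1$. $\square$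

From here on $d=3$. Theorem 3 then reads, for every $x\in P$,
$$N\,x_ix_j(x_r+x_s)\le k+1.\tag{I}$$
Which choice of $i,j$ is best? Since
$$x_ix_r(x_j+x_s)-x_ix_j(x_r+x_s)=x_ix_s(x_r-x_j),\tag{2}$$
exchanging $j$ for $r$ increases the product exactly when $x_r>x_j$. So the product is largest exactly when $x_i,x_j$ are two largest coordinates.

Inequality (I) together with the moves of Fact 2 is the natural first plan. It is not strong enough at every point. Let $x=\frac1{72}(36,26,9,1)$. This is the origin in the tetrahedron with vertices $(1,0,0),(0,1,0),(0,0,1),(-36,-26,-9)$. Then $y=3x-e_0-e_1=\frac1{72}(36,6,27,3)$. The best products are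
$$\frac{36\cdot26\cdot10}{72^3}=\frac{9360}{72^3}\ \text{ for }x,\qquad\frac{36\cdot27\cdot9}{72^3}=\frac{8748}{72^3}\ \text{ for }y,\qquad\text{while}\quad\frac1{36}=\frac{10368}{72^3}.$$
Neither point alone gives the bound.

## 4. Counting around $x$ and around $mx-u$ at the same time

Lemma 3 counted only points $z$ with $z_r<2x_r$ or $z_s<2x_s$. So we may add any points of $P$ with $z_r>2x_r$ and $z_s>2x_s$. Points near $y=3x-e_i-e_j$ or $4x-2e_i-e_j$ are of this kind, because there the $r$- and $s$-coordinates are multiplied by $3$ or $4$.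

**Lemma 4.** *Let $x\in P$, $m\ge3$, and let $y=mx-u_ie_i-u_je_j\in P$ with $u_i,u_j\in\mathbb Z$. Let $0<\rho_i\le y_i$ and $0<\rho_j\le y_j$. The number of $z\in P$ with $z_r>2x_r$, $z_s>2x_s$ and $|z_i-y_i|<\rho_i$ is at least $N\rho_i\rho_j(m-2)x_r$.*

**Proof.** Put $\rho_r=(m-2)x_r$. By Lemma 1 for $\pi_s(L)$, the symmetric set of $d\in L$ with $|d_i|<\rho_i$, $|d_j|<\rho_j$, $|d_r|<\rho_r$ has at least $2n-1$ elements, $n=\lceil N\rho_i\rho_j\rho_r\rceil$. From each pair $\pm d$ choose one with $d_s\ge0$, and also take $d=0$. This gives at least $n$ vectors. For $z=y+d$ we have $z_i>y_i-\rho_i\ge0$, $z_j>y_j-\rho_j\ge0$, $z_r>mx_r-(m-2)x_r=2x_r$ and $z_s\ge mx_s>2x_s$. So $z\in P$. $\square$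

The points of Lemma 3 and those of Lemma 4 are disjoint. Adding the counts gives, for $x\in P$:

* If $x_i,x_j>\frac13$, then
$$N\big[x_ix_j(x_r+x_s)+(3x_i-1)(3x_j-1)x_r\big]\le k+1.\tag{II}$$
* If $x_i>\frac12$ and $x_j>\frac14$, then
$$N\big[x_ix_j(x_r+x_s)+2(4x_i-2)(4x_j-1)x_r\big]\le k+1.\tag{III}$$
* If $\frac12<x_i<\frac35$ and $x_j\ge\frac13$, then
$$N\big[x_ix_j(x_r+x_s)+(3-5x_i)(3x_j-1)x_r+2(4x_i-2)(4x_j-1)x_r\big]\le k+1.\tag{IV}$$

For (II), take $y=3x-e_i-e_j$, which is in $P$ by Fact 2, with $\rho_i=3x_i-1$, $\rho_j=3x_j-1$ and $m-2=1$. For (III), take $y=4x-2e_i-e_j$, with $\rho_i=4x_i-2$, $\rho_j=4x_j-1$ and $m-2=2$.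

For (IV) we use both points and must keep the two families apart. If $x_j=\frac13$, the middle term vanishes and (IV) is (III). Let $x_j>\frac13$. Around $3x-e_i-e_j$ use $\rho_i=3-5x_i$, $\rho_j=3x_j-1$. Here $\rho_i>0$ since $x_i<\frac35$, and $\rho_i\le3x_i-1$ since $x_i\ge\frac12$. The points found have $z_i>(3x_i-1)-(3-5x_i)=8x_i-4$. Around $4x-2e_i-e_j$ use $\rho_i=4x_i-2$, $\rho_j=4x_j-1$. The points found have $z_i<2(4x_i-2)=8x_i-4$. So the two families are disjoint, and both are disjoint from the points of Lemma 3.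

In the example $x=\frac1{72}(36,26,9,1)$, (II) with $(i,j,r)=(0,1,2)$ adds $\frac12\cdot\frac1{12}\cdot\frac18=\frac{1944}{72^3}$ to $\frac{9360}{72^3}$. The total $\frac{11304}{72^3}$ exceeds $\frac1{36}$, so this suffices.

To see how much (I) loses near $(\frac12,\frac13,\cdot,\cdot)$, expand. First $(\frac12+\varepsilon)(\frac13+\eta)=\frac16+\frac\eta2+\frac\varepsilon3+\varepsilon\eta$. Multiplying by $\frac16-\varepsilon-\eta$ gives, for all real $\varepsilon,\eta$,
$$(\tfrac12+\varepsilon)(\tfrac13+\eta)(\tfrac16-\varepsilon-\eta)=\tfrac1{36}-\tfrac\eta{12}-\tfrac\varepsilon9-\tfrac23\varepsilon\eta-\tfrac{\varepsilon^2}3-\tfrac{\eta^2}2-\varepsilon\eta(\varepsilon+\eta).\tag{E}$$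
For $\varepsilon,\eta>0$ the loss is about $\frac\eta{12}+\frac\varepsilon9$. In (IV) the first added term is of order $\eta$ and the second of order $\varepsilon$, so together they can pay for both.

**Lemma 5.** *If $x\in P$, $x_i=\frac12+\varepsilon$, $x_j=\frac13+\eta$ with $0<\varepsilon<\frac1{10}$, $0\le\eta\le\frac7{66}$ and $x_r\ge\frac1{11}$, then $N<36(k+1)$.*

**Proof.** Inequality (IV) applies. Its added terms are
$$x_r\big[(\tfrac12-5\varepsilon)3\eta+8\varepsilon(\tfrac13+4\eta)\big]=x_r\big[\tfrac32\eta+\tfrac83\varepsilon+17\varepsilon\eta\big]\ge\tfrac3{22}\eta+\tfrac8{33}\varepsilon+\tfrac{17}{11}\varepsilon\eta .$$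
By (E), using $\frac3{22}-\frac1{12}=\frac7{132}$, $\frac8{33}-\frac19=\frac{13}{99}$ and $\frac{17}{11}-\frac23=\frac{29}{33}$, the bracket in (IV) minus $\frac1{36}$ is at least
$$\eta\big(\tfrac7{132}-\tfrac\eta2\big)+\varepsilon\big(\tfrac{13}{99}-\tfrac\varepsilon3\big)+\varepsilon\eta\big(\tfrac{29}{33}-\varepsilon-\eta\big).$$
The first term is $\ge0$ since $\eta\le\frac7{66}$. The second is $>0$ since $\frac\varepsilon3<\frac1{30}<\frac{13}{99}$. The third is $\ge0$ since $\varepsilon+\eta<\frac1{10}+\frac7{66}<\frac{29}{33}$. So the bracket exceeds $\frac1{36}$ and (IV) gives $N<36(k+1)$. $\square$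

## 5. Theorem 1 when some interior point has all coordinates at most $\frac12$

Let $x\in P$ have all coordinates $\le\frac12$. Order it as $a\ge b\ge p\ge q$ at positions $0,1,2,3$, and put $c=p+q$. We note at each ending whether the inequality is strict, because Section 7 needs this.

**Step A1: $c\ge\frac16$.** This is as for $k=1$: $a\le\frac12$, $b\ge\frac{1-a}3\ge\frac16$, and $c\le\frac12$ since $c\le a+b$. Lemma 2 gives $abc\ge\frac1{36}$, and (I) gives $N\le36(k+1)$. (Ending by Lemma 2 and (I); equality not excluded.)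

**Step A2: if $c<\frac16$, bring $c$ into a fixed range.** Consider any point of $P$ with $x_0,x_1\le\frac12$ and $x_2+x_3<\frac16$. Since $x_0+x_1>\frac56$, both $x_0,x_1>\frac13$. So $3x-e_0-e_1\in P$. Its first two coordinates $3x_0-1,3x_1-1$ are again at most $\frac12$, and $x_2+x_3$ is tripled. Repeat this as long as $x_2+x_3<\frac1{18}$. The sum stays below $\frac16$ and grows by a factor $3$, so we reach $x\in P$ with $x_0,x_1\le\frac12$ and $\frac1{18}\le x_2+x_3<\frac16$. Relabel within $\{0,1\}$ and within $\{2,3\}$ so that $x=(a,b,p,q)$ with $a\ge b$, $p\ge q$, and put $c=p+q$. Applying the move once more,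
$$y=3x-e_0-e_1=(3a-1,\,3b-1,\,3p,\,3q)\in P,\qquad 3a-1,\,3b-1\le\tfrac12,\qquad 3c\in[\tfrac16,\tfrac12).$$

**Step A3: $3b-1\ge\frac16$.** Then also $3a-1\ge\frac16$, and $(3a-1)+(3b-1)+3c=1$. Lemma 2 applies to $(3a-1,3b-1,3c)$, and (I) for $y$ gives $N\le36(k+1)$. (Ending by Lemma 2 and (I).)

**Step A4: parameters when $3b-1<\frac16$.** Write $a=\frac12-\alpha$ and $b=\frac13+\eta$, with $\alpha\ge0$ and $0<\eta<\frac1{18}$. Then $c=\frac16+\alpha-\eta$. From $c<\frac16$ we get $\alpha<\eta$, and $c\ge\frac16-\eta>\frac19$.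

**Step A5: $q\ge\frac1{18}-\eta$.** Here we apply (I) to $y$ with a different pairing. Consider the triple with sum $1$
$$(y_0,\ y_2,\ y_1+y_3)=(\tfrac12-3\alpha,\ 3p,\ 3\eta+3q).$$
We have $\frac13<y_0\le\frac12$ because $\alpha<\frac1{18}$. Next, $\frac16<\frac{3c}2\le3p\le3c<\frac12$. Finally $y_1+y_3\ge\frac16$ by assumption, and $y_1+y_3=1-y_0-y_2<1-\frac13-\frac16=\frac12$. Lemma 2 and (I) for $y$ with $(i,j,r,s)=(0,2,1,3)$ give $N\le36(k+1)$. (Ending by Lemma 2 and (I).)

**Step A6: $q<\frac1{18}-\eta$.** Neither $x$ nor $y$ need suffice alone, so we use (II) for $x$ with $(i,j,r)=(0,1,2)$. Here $p=c-q>\frac19+\alpha\ge\frac19$, and the added term is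
$$(3a-1)(3b-1)p=(\tfrac12-3\alpha)\,3\eta\,p>(\tfrac12-3\alpha)\tfrac\eta3=\tfrac\eta6-\alpha\eta .$$
By (E) with $\varepsilon=-\alpha$, $abc=\frac1{36}-\frac\eta{12}+\frac\alpha9+\frac23\alpha\eta-\frac{\alpha^2}3-\frac{\eta^2}2+\alpha\eta(\eta-\alpha)$. So the bracket in (II) minus $\frac1{36}$ exceeds
$$\tfrac\eta{12}+\tfrac\alpha9-\tfrac13\alpha\eta-\tfrac{\alpha^2}3-\tfrac{\eta^2}2+\alpha\eta(\eta-\alpha)\ \ge\ \eta\big(\tfrac1{12}-\tfrac1{36}\big)+\alpha\big(\tfrac19-\tfrac1{54}-\tfrac1{54}\big)>0,$$
where we used $0\le\alpha<\eta<\frac1{18}$. So $N<36(k+1)$. (Strict.)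

## 6. Theorem 1 when every interior point has a coordinate greater than $\frac12$

This is the situation of $\frac1{15}(8,4,2,1)$, where moving the point can cycle. Since $P$ is finite, we choose a point that is extremal for the effect of the moves, so that each move gives an inequality instead of a new start.

For $z\in P$ let $c(z)$ be the sum of its two smallest coordinates. Choose $x\in P$ with $c(x)$ maximal, ordered as $x=(a,b,p,q)$ with $a>\frac12$ and $b\ge p\ge q>0$. Put $c=c(x)=p+q$ and $\varepsilon=a-\frac12>0$.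

**Step B1: the doubled point.** By Fact 2, $y=2x-e_0=(2\varepsilon,2b,2p,2q)\in P$.

If $a\ge\frac34$, then $2\varepsilon\ge\frac12\ge2-2a=2b+2p+2q$, so the two smallest coordinates of $y$ are $2p,2q$, and $c(y)=2p+2q>c$, a contradiction. So $a<\frac34$ and $2\varepsilon<\frac12$. Since $y$ has a coordinate $>\frac12$, and $2b$ is the largest of $2b,2p,2q$, we get $2b>\frac12$. Put $f=b-\frac14>0$. Then
$$\varepsilon+f+p+q=\tfrac14.\tag{3}$$
As $2b>\frac12$, it is the largest coordinate of $y$. If $\varepsilon\ge p$, then $c(y)=2p+2q>c$, a contradiction. So $\varepsilon<p$. Then $2p$ is the largest of $2\varepsilon,2p,2q$, so $c(y)=2\varepsilon+2q\le c=p+q$, i.e.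
$$p\ge2\varepsilon+q.\tag{4}$$
With (3), $3\varepsilon+f+2q\le\frac14$. In particular $\varepsilon<\frac1{12}$.

**Step B2: two more moves show $p>\frac18$.** The point $y=4x-2e_0-e_1=(4\varepsilon,4f,4p,4q)$ is in $P$, so it has a coordinate $>\frac12$, which is its unique largest coordinate. Since $\varepsilon<p$ and $q\le p$, it is $4f$ or $4p$.

Suppose $4f>\frac12$. Then $p<\frac14-f<\frac18$. Also $y'=3x-e_0-e_1=(\frac12+3\varepsilon,\,3f-\frac14,\,3p,\,3q)$ is in $P$, because $3f-\frac14>\frac18$, and its largest coordinate is $\frac12+3\varepsilon$. If $3f-\frac14\ge3p$, then $c(y')=3p+3q>c$, a contradiction. Otherwise $3p$ is the largest of the last three coordinates, so $c(y')=3f-\frac14+3q\le p+q$. This gives $3f\le\frac14+p-2q<\frac38$, contradicting $f>\frac18$. Hence $4p>\frac12$, and by (3)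
$$p>\tfrac18,\qquad\varepsilon+f+q<\tfrac18.\tag{5}$$

The point $\frac1{15}(8,4,2,1)$ has $\varepsilon=\frac1{30}$, $f=\frac1{60}$, $p=\frac2{15}$, $q=\frac1{15}$. It satisfies (3) and (5), and (4) with equality. We now split according to $f$ and $\varepsilon$.

**Step B3: $f\ge\frac1{12}$.** By (5), $\varepsilon<\frac18-\frac1{12}=\frac1{24}$ and $f<\frac18$. So $x_0=\frac12+\varepsilon$ and $x_1=\frac14+f=\frac13+\eta$ with $\eta=f-\frac1{12}\in[0,\frac1{24})$, and $x_2=p>\frac18$. Since $\frac1{24}<\frac1{10}$, $\frac1{24}<\frac7{66}$ and $\frac18>\frac1{11}$, Lemma 5 with $(i,j,r)=(0,1,2)$ gives $N<36(k+1)$.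

**Step B4: $f\le\frac1{12}$, and ($f\ge\frac1{72}$ or $\varepsilon\le\frac1{22}$).** We use (III) for $x$ with $(i,j,r)=(0,1,2)$. From $(\frac12+\varepsilon)(\frac14+f)=\frac18+\frac f2+\frac\varepsilon4+\varepsilon f$ we get
$$abc=(\tfrac12+\varepsilon)(\tfrac14+f)(\tfrac14-\varepsilon-f)=\tfrac1{32}-\tfrac\varepsilon{16}-\tfrac{\varepsilon^2}4-\tfrac{f^2}2-\tfrac{\varepsilon f}2-\varepsilon f(\varepsilon+f).$$
The added term is $2\cdot4\varepsilon\cdot4f\cdot p=32\varepsilon fp>4\varepsilon f$ by (5). Also $\varepsilon f(\varepsilon+f)<\frac18\varepsilon f$ by (5). Since $\frac1{32}-\frac1{36}=\frac1{288}$ and $4-\frac12-\frac18=\frac{27}8$, the bracket in (III) minus $\frac1{36}$ exceeds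
$$\tfrac1{288}-\tfrac\varepsilon{16}-\tfrac{\varepsilon^2}4-\tfrac{f^2}2+\tfrac{27}8\varepsilon f=-\tfrac{h(f)}{288},\qquad h(f)=144f^2-972\varepsilon f+18\varepsilon+72\varepsilon^2-1 .$$
It suffices to show $h(f)\le0$. The function $h$ is convex in $f$, and, with $0<\varepsilon<\frac1{12}$:

* $h(\frac1{12})=1-81\varepsilon+18\varepsilon+72\varepsilon^2-1=72\varepsilon^2-63\varepsilon\le0$;
* $h(\frac1{72})=\frac1{36}-1+\frac92\varepsilon+72\varepsilon^2\le-\frac{35}{36}+\frac38+\frac12<0$;
* if $\varepsilon\le\frac1{22}$, then $h(0)=18\varepsilon+72\varepsilon^2-1\le\frac{396+72}{484}-1<0$.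

By convexity, $h\le0$ on $[\frac1{72},\frac1{12}]$, and if $\varepsilon\le\frac1{22}$ then $h\le0$ on $[0,\frac1{12}]$. So the bracket is larger than $\frac1{36}$ and $N<36(k+1)$.

**Step B5: the remaining case $f<\frac1{72}$, $\varepsilon>\frac1{22}$.** Now $b$ is close to $\frac14$, where (III) at $x$ gains little. We pass to the doubled point
$$x'=2x-e_0=(2\varepsilon,\ \tfrac12+2f,\ 2p,\ 2q)\in P .$$
Put $\varepsilon'=2f\in(0,\frac1{36})$, so $x'_1=\frac12+\varepsilon'$. Also $x'_0=2\varepsilon>\frac1{11}$.

*If $2p\ge\frac13$:* put $\eta=2p-\frac13$. By (3), $\eta=\frac16-2f-2\varepsilon-2q<\frac16-\frac1{11}=\frac5{66}$. Lemma 5 applies to $x'$ with $(i,j,r)=(1,2,0)$, so $N<36(k+1)$.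

*If $2p<\frac13$:* put $\kappa=\frac13-2p>0$ and $c'=2\varepsilon+2q=\frac12-2f-2p$. By (4), $2p\ge4\varepsilon+2q=c'+2\varepsilon>c'+\frac1{11}=\frac{13}{22}-2f-2p$. Hence $2p>\frac{13}{44}-f$ and
$$\kappa<\tfrac13-\tfrac{13}{44}+f=\tfrac5{132}+f<\tfrac5{132}+\tfrac1{72}=\tfrac{41}{792}<\tfrac1{19}.$$
Also $2p>\frac14$ by (5), so (III) applies to $x'$ with $(i,j,r)=(1,2,0)$. Since $4\cdot2p-1=\frac13-4\kappa>0$, the added term is
$$2\cdot4\varepsilon'\big(\tfrac13-4\kappa\big)\cdot2\varepsilon\ \ge\ \tfrac8{11}\varepsilon'\big(\tfrac13-4\kappa\big)=\varepsilon'\big(\tfrac8{33}-\tfrac{32}{11}\kappa\big).$$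
By (E) for $(\varepsilon',-\kappa)$, the product $x'_1x'_2(x'_0+x'_3)$ is
$$\tfrac1{36}+\tfrac\kappa{12}-\tfrac{\varepsilon'}9+\tfrac23\varepsilon'\kappa-\tfrac{\varepsilon'^2}3-\tfrac{\kappa^2}2+\varepsilon'\kappa(\varepsilon'-\kappa).$$
Add the two. Use $\frac8{33}-\frac19=\frac{13}{99}$ and $-\frac{32}{11}+\frac23=-\frac{74}{33}$, and drop $\varepsilon'^2\kappa\ge0$. The bracket in (III) minus $\frac1{36}$ is at least
$$\kappa\big(\tfrac1{12}-\tfrac\kappa2\big)+\varepsilon'\Big[\tfrac{13}{99}-\tfrac{74}{33}\kappa-\tfrac{\varepsilon'}3-\kappa^2\Big].$$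
The first term is positive. In the square bracket, $\frac{74}{33}\kappa<\frac{74}{627}<0.1181$, $\frac{\varepsilon'}3<\frac1{108}<0.0093$ and $\kappa^2<\frac1{361}<0.0028$. Their total is less than $0.1302<0.1313<\frac{13}{99}$. So the expression is positive and $N<36(k+1)$.

Steps B3–B5 cover all $(f,\varepsilon)$, always with strict inequality. Together with Section 5 this proves Theorem 1. $\blacksquare$

## 7. For $k\ge2$ only $T_k$ attains the bound

Unimodular equivalence preserves $N$ and $k$, so tetrahedra equivalent to $T_k$ attain the bound. Conversely, let $k\ge2$ and $N=36(k+1)$. We first restrict which points can lie in $P$, then determine $L$.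

For $z\in P$ let $g(z)=\max z_iz_j(z_r+z_s)$ over all permutations. By (I), $g(z)\le\frac1{36}$ for every $z\in P$. By (2), the maximum is attained exactly when $z_i,z_j$ are two largest coordinates.

**Step 1: two kinds of points that cannot occur.**

$(*)$ *No $z\in P$ has all coordinates $<\frac12$ and two largest coordinates with sum $<\frac56$.* Let $a\ge b$ be the two largest and $c$ the sum of the rest. Then $a,b<\frac12$, $b\ge\frac{1-a}3>\frac16$, $c>\frac16$ and $c\le a+b$, so $c\le\frac12$. Lemma 2 gives $abc\ge\frac1{36}$. Equality would force an entry $\frac12$, hence $c=\frac12$. Then $a\ge b\ge\frac c2=\frac14$ and $a+b=\frac12$, so $a=b=\frac14$, which is not a permutation of $(\frac12,\frac13,\frac16)$. So $g(z)>\frac1{36}$, a contradiction.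

$(**)$ *No $z\in P$ has a coordinate $\frac12$ and largest other coordinate $M$ with $\frac16<M<\frac13$.* The last two coordinates then sum to $\frac12-M$, so $g(z)\ge\frac12M(\frac12-M)$. Since $M(\frac12-M)-\frac1{18}=-(M-\frac16)(M-\frac13)>0$, this exceeds $\frac1{36}$, a contradiction.

**Step 2: find a point of a special form.** As $N=36(k+1)$, no ending with strict inequality can occur in Sections 5 and 6. So the proof ended in A1, A3 or A5, by Lemma 2 and (I): there are $x\in P$ and $(i,j,r,s)$ with $x_i,x_j,x_r+x_s\in[\frac16,\frac12]$ and $\frac1{36}\le x_ix_j(x_r+x_s)\le\frac{k+1}N=\frac1{36}$. By Lemma 2, $\{x_i,x_j,x_r+x_s\}=\{\frac12,\frac13,\frac16\}$. Since also $g(x)\le\frac1{36}$, the maximum defining $g(x)$ is attained here, so $x_i,x_j$ are two largest coordinates.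

If $x_r+x_s=\frac12$, then $\max(x_r,x_s)\ge\frac14>\frac16=\min(x_i,x_j)$, a contradiction. If $x_r+x_s=\frac13$, then $\min(x_i,x_j)=\frac16$ and $\max(x_r,x_s)\ge\frac16$, so $x_r=x_s=\frac16$. If $x_r+x_s=\frac16$, then $\{x_i,x_j\}=\{\frac12,\frac13\}$. So, after relabelling, either $x=(\frac12,\frac16,\frac16,\frac16)$ or $x=(\frac12,\frac13,p,q)$ with $p\ge q>0$ and $p+q=\frac16$.

**Step 3: the type $(\frac12,\frac16,\frac16,\frac16)$ does not occur.** Here three boxes can be used instead of two. For $t=1,2,3$ let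
$$D_t=\{d\in L:|d_0|<\tfrac12,\ |d_m|<\tfrac16\ (m\ne0,t)\},\qquad C=\{d\in L:|d_0|<\tfrac12,\ |d_1|,|d_2|,|d_3|<\tfrac16\}.$$
For $t\ne t'$ we have $D_t\cap D_{t'}=C$, so the sets $D_t\setminus C$ are disjoint. If $d\in C$, then $x+d\in P$. If $d\in D_t\setminus C$, then $|d_t|\ge\frac16$, and for the one of $\pm d$ with positive $t$-coordinate $x\pm d\in P$. Hence
$$k\ge|C|+\tfrac12\sum_t|D_t\setminus C|=\tfrac12\sum_t|D_t|-\tfrac12|C| .$$
Since $N\cdot\frac12\cdot\frac16\cdot\frac16=\frac N{72}=\frac{k+1}2$, Lemma 1 gives $|D_t|\ge2\lceil\frac{k+1}2\rceil-1\ge k$. So $k\ge\frac32k-\frac12|C|$, i.e. $|C|\ge k\ge2$. As $C=-C$, there is $\delta\in C$ with $\delta\ne0$ and $\delta_0\le0$. Put $z=x+\delta\in P$. Then $z_1,z_2,z_3<\frac13$.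

If $\delta_0=0$, then $z_0=\frac12$, and $z_1,z_2,z_3$ have sum $\frac12$ and are not all $\frac16$. So their maximum lies in $(\frac16,\frac13)$, contradicting $(**)$. If $\delta_0<0$, all coordinates are $<\frac12$, and the two largest sum to less than $\frac12+\frac13=\frac56$, contradicting $(*)$.

**Step 4: equality in Lemma 3 for the type $(\frac12,\frac13,p,q)$.** With $(i,j,r,s)=(0,1,2,3)$ and $N\cdot\frac12\cdot\frac13=6(k+1)$, Lemma 3 gives
$$k\ \ge\ \tfrac12(|D_3|+|D_2|)\ \ge\ \lceil6(k+1)p\rceil+\lceil6(k+1)q\rceil-1\ \ge\ 6(k+1)(p+q)-1=k ,$$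
where $D_3,D_2$ are the sets of that lemma. So equality holds throughout. Thus $n:=6(k+1)p$ is an integer, and $|D_3|=2n-1$, since $|D_3|$ and $|D_2|$ each attain their lower bound from Lemma 1. As $p\ge q$, $p\ge\frac1{12}$ and $n\ge\frac{k+1}2\ge\frac32$, so $n\ge2$.

Let $M=\pi_3(L)$ and $(\rho_0,\rho_1,\rho_2)=(\frac12,\frac13,p)$, so $N\rho_0\rho_1\rho_2=n$ and
$$D_3=\{d\in L:|d_m|<\rho_m,\ m=0,1,2\}.$$

**Step 5: every box contains exactly $n$ points, in arithmetic progression.** A *box* is $I_0\times I_1\times I_2$, where each $I_m$ is $[t_m,t_m+\rho_m)$ or $(t_m,t_m+\rho_m]$. *Claim: every box contains exactly $n$ points of $M$. In lexicographic order they form an arithmetic progression whose difference is the least positive element of $\pi_3(D_3)$.*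

At most $n$: differences of points of $M$ in a box lie in $\pi_3(D_3)$, and $n'$ points give at least $2n'-1$ differences, so $2n'-1\le2n-1$.

Exactly $n$: fix which ends are closed. As in the proof of Lemma 1, the average count over all translates is $n$. It never exceeds $n$, so it equals $n$ for almost all $t$. For arbitrary $t$, take $t'$ close to $t$ with $t'_m<t_m$ where $I_m$ is closed on the left, and $t'_m>t_m$ where it is closed on the right. Only finitely many points of $M$ are near the box. Consider an interval $[t_m,t_m+\rho_m)$. A coordinate $w_m$ in it stays in $[t'_m,t'_m+\rho_m)$ for $t'_m$ close below $t_m$, since $w_m\ge t_m>t'_m$ and $w_m<t_m+\rho_m$ strictly. A coordinate $w_m<t_m$ stays below $t'_m$ when $t'_m$ is close enough, and a coordinate $w_m\ge t_m+\rho_m$ stays excluded. The other type is symmetric. So the count at $t$ equals the count at all such $t'$ sufficiently close to $t$. These $t'$ form a set of positive measure, so one of them has count $n$.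

Progression: let the points be $b_1<\dots<b_n$. By symmetry, $\pi_3(D_3)$ has exactly $n-1$ positive elements (lexicographically), so these are $b_2-b_1<\dots<b_n-b_1$. The elements $b_3-b_2<\dots<b_n-b_2$ are $n-2$ positive elements of $\pi_3(D_3)$, all smaller than $b_n-b_1$, so they are $b_2-b_1<\dots<b_{n-1}-b_1$ in this order. So $b_{l+1}-b_2=b_l-b_1$, i.e. $b_{l+1}-b_l=b_2-b_1$, for $2\le l\le n-1$. The common difference $b_2-b_1$ is the least positive element of $\pi_3(D_3)$, whatever the box. This proves the claim.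

Let $\delta\in L$ correspond to this element. The positive elements found are its multiples by $1,\dots,n-1$, so $D_3=\{l\delta:|l|<n\}$. In particular $\delta\in D_3$, as $n\ge2$. We write $\delta$ also for $\pi_3(\delta)$.

**Step 6: $\delta$ is parallel to an axis.** *Exactly one of $\delta_0,\delta_1,\delta_2$ is nonzero.* Since $\delta\ne0$ and $\pi_3$ is injective on $L$, at least one is nonzero. Consider boxes with $I_m\in\{[0,\rho_m),(-\rho_m,0]\}$. They contain $0$, so by Step 5 they contain exactly $n\ge2$ points, all multiples of $\delta$. If two components were nonzero, we could choose one of the corresponding intervals so that $l\delta$ in the box forces $l\ge0$, and the other so that it forces $l\le0$. Then only $0$ would remain, a contradiction.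

**Step 7: its length.** *If $\delta_m\ne0$, then $|\delta_m|=\rho_m/n$.* We have $|\delta_m|<\rho_m$. Fix the other two intervals as $[0,\rho)$ with the respective $\rho$, and let $I_m=[t,t+\rho_m)$ with $t\in\mathbb R$. The multiples of $\delta$ have zero in the other two positions and are spaced by $|\delta_m|<\rho_m$ in position $m$, so the box contains one of them. By Step 5 its $n$ points then are all multiples of $\delta$. Conversely, every multiple of $\delta$ with $m$-th coordinate in $I_m$ is in the box. So $[t,t+\rho_m)$ contains exactly $n$ multiples of $|\delta_m|$ for every $t$. The average of this number over $t$ is $\rho_m/|\delta_m|$, so $\rho_m=n|\delta_m|$.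

**Step 8: $m=2$.** The components of $\delta$ sum to zero, so $\delta_3=-\delta_m$. Note that $q\le\frac1{12}$, and $p<\frac16$ since $q>0$.

*If $m=0$:* $\pm\delta=\frac1{2n}(-1,0,0,1)$ for one choice of sign, so $z=x+\frac1{2n}(-1,0,0,1)\in P$. Here $z_0<\frac12$, $z_1=\frac13$, $z_2=p<\frac16$ and $z_3=q+\frac1{2n}\le\frac1{12}+\frac14=\frac13$. The pair sums are $z_0+z_1<\frac56$, $z_0+z_3=\frac12+q<\frac56$, $z_1+z_3\le\frac23$, and pairs containing $z_2$ have sum less than $\frac12+\frac16$. This contradicts $(*)$.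

*If $m=1$:* $z=x+\frac1{3n}(0,-1,0,1)\in P$. Here $z_0=\frac12$, and the others are $\frac13-\frac1{3n}<\frac13$, $p<\frac16$ and $q+\frac1{3n}\le\frac1{12}+\frac16=\frac14$. Their maximum is $<\frac13$, and it is $>\frac16$ because their sum is $\frac12$ and $p<\frac16$. This contradicts $(**)$.

Hence $m=2$ and $|\delta_2|=\frac pn=\frac1{6(k+1)}$. So $\tau=\frac1{6(k+1)}(0,0,1,-1)\in L$.

**Step 9: $L$ is the lattice of $T_k$.** Let
$$R=\Big\{d\in\mathbb R^4:\textstyle\sum d_t=0,\ d_0\in\frac12\mathbb Z,\ d_1\in\frac13\mathbb Z,\ d_2\in\frac1{6(k+1)}\mathbb Z\Big\}.$$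
It contains $\Lambda=\{d\in\mathbb Z^4:\sum d_t=0\}$ with index $2\cdot3\cdot6(k+1)=N$. By Fact 1, $\Lambda$ also has index $N$ in $L$. We show $R\subseteq L$. The lattice $L$ contains $\tau$, all $e_i-e_j$, and $x-e_3$. The first two coordinates of $3(x-e_3)$ are congruent to $(\frac12,0)$ modulo $\mathbb Z^2$, those of $-2(x-e_3)$ are congruent to $(0,\frac13)$, and the third coordinates of both lie in $\frac1{6(k+1)}\mathbb Z$, because $p=\frac n{6(k+1)}$. Given $d\in R$, subtract integer multiples of these two vectors to make $d_0,d_1$ integers, then integer multiples of $e_0-e_3$ and $e_1-e_3$ to make $d_0=d_1=0$. What remains is in $R$, has sum zero and third coordinate in $\frac1{6(k+1)}\mathbb Z$, so it is a multiple of $\tau$. Hence $d\in L$. So $\Lambda\subseteq R\subseteq L$, and since $\Lambda$ has index $N$ in both, $L=R$.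

For $T_k$ with vertices ordered as $(2,0,0),(0,3,0),(0,0,6(k+1)),(0,0,0)$, the barycentric coordinates of $y$ are $\frac{y_1}2,\frac{y_2}3,\frac{y_3}{6(k+1)}$ and one minus their sum. So its difference lattice is also $R$. Let $A$ be the affine map taking the vertices of $\Delta$, in the order used, to these vertices, and let $\beta_T$ be the barycentric coordinate map of $T_k$. Then $\beta_T\circ A=\beta$. Both $\beta(\mathbb Z^3)$ and $\beta_T(\mathbb Z^3)$ contain $e_3$, so both equal $e_3+R$. Hence $A(\mathbb Z^3)=\mathbb Z^3$, and $\Delta$ is unimodularly equivalent to $T_k$. This proves Theorem 2. $\blacksquare$
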